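# Cyclic multiplicative updates for an inconsistent system: a two-periodic counterexample, and convergence in rank at most two

## 1. Two incompatible equations, iterated by hand

Take the two equations
$$x_1+x_2=1,\qquad x_1=2,$$
and ask for $x_1,x_2\ge 0$. There is no such pair. Nevertheless, run the following procedure. Visit the equations alternately. At each visit, compute the ratio of the right side to the current left side, and multiply the coordinates that occur in the equation by this ratio.

Start at $x^0=(2,1)$. The first equation has left side $3$, so both coordinates are divided by $3$, and $x^1=(\tfrac23,\tfrac13)$. The second equation involves only $x_1$, which becomes $2$: $x^2=(2,\tfrac13)$. Again: $x^3=(\tfrac67,\tfrac17)$, $x^4=(2,\tfrac17)$. In general, one full cycle takes $(2,t)$ to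
$$(2,t)\ \mapsto\ \Big(\frac{2}{2+t},\frac{t}{2+t}\Big)\ \mapsto\ \Big(2,\frac{t}{2+t}\Big),$$
so $1/t\mapsto 1+2/t$. Starting from $1/t=1$ this gives $1/t=1,3,7,15,\dots$, that is,
$$x^{2m}=\Big(2,\frac1{2^{m+1}-1}\Big),\qquad x^{2m+1}=\Big(1-\frac1{2^{m+2}-1},\ \frac1{2^{m+2}-1}\Big).$$

The sequence $x^k$ does not converge, but the two subsequences do: $x^{2m}\to(2,0)$ and $x^{2m+1}\to(1,0)$. The iteration settles into a cycle of two vectors, one for each equation. Both lie on the boundary of the nonnegative orthant, although every iterate is strictly positive. Does this happen for every system with no nonnegative solution?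

## 2. MART, its consistent case, and the limit cycle claim

Throughout, $A$ is an $I\times J$ real matrix with entries $A_{ij}\ge0$, and $b\in\mathbb R^I$ has entries $b_i>0$. Every row and every column of $A$ has a positive entry, so that
$$m_i=\max_j A_{ij}>0,\qquad s_j=\sum_i A_{ij}>0 .$$

**Definition (MART).** Start from a positive vector $x^0\in\mathbb R^J$. For $k=0,1,2,\dots$ let $i=k\pmod I+1$ and set
$$x_j^{k+1}=x_j^k\left(\frac{b_i}{(Ax^k)_i}\right)^{m_i^{-1}A_{ij}},\qquad j=1,\dots,J. \tag{1}$$

All iterates are positive. It is convenient to normalize the rows. Put $a_{ij}=A_{ij}/m_i\in[0,1]$, so that $\max_j a_{ij}=1$, and $\beta_i=b_i/m_i$; write $a^i$ for the $i$-th row of $a$. Since $b_i/(Ax)_i=\beta_i/(ax)_i$, step (1) is the map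
$$T_i:\ x_j\mapsto x_j\,r^{a_{ij}},\qquad r=\frac{\beta_i}{(ax)_i}.$$
One full cycle is $F=T_I\circ\cdots\circ T_1$, and $x^{(m+1)I}=F(x^{mI})$.

If the row $a^i$ has entries only $0$ and $1$, then $T_i$ multiplies $(ax)_i$ by exactly $r$, so the $i$-th equation holds after the step. With other entries this fails. For the row $(1,\tfrac12)$, right side $8$, and $x=(1,2)$, the left side is $2$ and $r=4$. The new vector is $(1\cdot4,\,2\cdot\sqrt4)=(4,4)$, with left side $6$ and not $8$. These fractional exponents will be essential.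

**Definition (Kullback–Leibler distance).** For $u,v>0$ set $KL(u,v)=u\log\frac uv+v-u$. Also $KL(0,0)=0$, $KL(0,v)=v$ for $v>0$, and $KL(u,0)=+\infty$ for $u>0$. For nonnegative vectors, $KL(x,z)=\sum_j KL(x_j,z_j)$.

For $u,v>0$ we have $KL(u,v)=v\,\psi(u/v)$ with $\psi(s)=s\log s+1-s$, a convex function with minimum $\psi(1)=0$. So $KL\ge0$, with equality only for equal arguments. It is not symmetric: $KL(2,1)=2\log2-1\approx0.386$ and $KL(1,2)=1-\log 2\approx0.307$.

Two known facts form the background.

**Fact 1.** If $Ax=b$ has a nonnegative solution, MART converges to the unique nonnegative solution that minimizes $KL(x,x^0)$.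

For a single equation $x_1+\dots+x_J=1$, one step gives $x_j^0/\sum_l x_l^0$. This fits: a Lagrange multiplier for minimizing $KL(x,x^0)$ makes $\log(x_j/x_j^0)$ independent of $j$.

The second fact concerns the additive analogue. For a real matrix with nonzero rows $a^i$ and any $b\in\mathbb R^I$, ART starts from any $x^0\in\mathbb R^J$ and takes $x^{k+1}$ to be the orthogonal projection of $x^k$ onto the hyperplane $\{x:(Ax)_i=b_i\}$, that is, $x^{k+1}=x^k+\frac{b_i-(Ax^k)_i}{\|a^i\|_2^2}(a^i)^T$, again with $i=k\pmod I+1$.

**Fact 2.** If $Ax=b$ has no solution, ART produces a limit cycle: for each $i\in\{1,\dots,I\}$ the subsequence $\{x^{mI+i}\}_{m\ge0}$ converges in $\mathbb R^J$.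

The two methods see different notions of consistency. For the system of Section 1, a cycle of ART takes $(2,t)$ to $(2,\frac{t-1}2)$, hence $t+1$ to $\frac{t+1}2$, and the iterates tend to the real solution $(2,-1)$. MART cannot leave the orthant.

The question, posed at https://faculty.uml.edu/cbyrne/opt.pdf, is whether the analogue of Fact 2 holds for MART.

**Claim (to be proved or disproved).** Suppose $Ax=b$ has no nonnegative solution. Then for every $x^0>0$ and each $i\in\{1,\dots,I\}$, the subsequence $\{x^{mI+i}\}_{m\ge0}$ converges to a vector $x^{*,i}\in\mathbb R^J$ with finite entries.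

The limits may have zero entries and need not be distinct. We shall prove that the claim is false, and that the rank of $A$ is what decides.

**Theorem A.** Let
$$A=\begin{pmatrix}1&0&\tfrac12\\1&0&1\\1&1&0\\1&0&0\\0&1&1\end{pmatrix},\qquad b=\big(\tfrac12,\ 10^{10},\ 10^{14},\ 10^{-4},\ 10^{4}\big)^T .$$
Then $Ax=b$ has no nonnegative solution, and for $x^0=(10^{-4},\,10^4-w_0,\,w_0)$ with any $w_0\in[1.05,2]$ the sequence $\{x^{5m}\}_{m\ge0}$ diverges: $x_3^{5m}\in[1.05,2]$ for even $m$ and $x_3^{5m}\in[30,110]$ for odd $m$. Moreover there is a neighborhood of $(A,b,x^0)$ in {nonnegative $5\times3$ matrices}$\times\mathbb R^5\times\mathbb R^3$ in which every triple $(A',b',x')$ is a counterexample. It contains triples with all entries of $A'$ positive.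

**Theorem B.** If $\operatorname{rank}A\le2$ (in particular if $I\le2$ or $J\le2$), then for every $b>0$ and every $x^0>0$, consistent or not, each subsequence $\{x^{mI+i}\}_m$ converges in $[0,\infty)^J$.

**Theorem C.** (i) Let $K\ge10^4$ and
$$A=\begin{pmatrix}1&1&0\\0&1&1\\1&0&\frac23\\1&0&\frac13\end{pmatrix},\qquad b=\big(K^{-22},\ 1,\ \tfrac23K^{-142},\ \tfrac13K^{67}\big)^T.$$
Then $Ax=b$ has no nonnegative solution, and there is $x^0>0$ with $x^8=x^0\ne x^4$. So $\{x^{4m}\}$ diverges.
(ii) The claim fails for some $(A,b,x^0)$ of every size $I\ge4$, $J\ge3$.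
(iii) For every $r\ge3$ the claim fails for some $A$ of rank $r$.

So $2$ is the sharp rank threshold. The case $I=3$, $\operatorname{rank}A=3$ is not settled here.

## 3. Logarithmic coordinates, a priori bounds, and rank one

Put $y^k=\log x^k$ componentwise and $\varphi_i(y)=\log\sum_j a_{ij}e^{y_j}$. A MART step is a translation along the row used:
$$y^{k+1}=y^k+c_k\,a^i,\qquad c_k=\log\frac{\beta_i}{(ax^k)_i}=\log\beta_i-\varphi_i(y^k). \tag{2}$$
If $d$ and $D$ are the minimum and maximum of $y'_j-y_j$ over those $j$ with $a_{ij}>0$, then $e^d\sum_j a_{ij}e^{y_j}\le\sum_j a_{ij}e^{y_j'}\le e^D\sum_ja_{ij}e^{y_j}$. Hence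
$$\min_{j:\,a_{ij}>0}(y_j'-y_j)\ \le\ \varphi_i(y')-\varphi_i(y)\ \le\ \max_{j:\,a_{ij}>0}(y'_j-y_j).\tag{3}$$

**Lemma 1.** For all $k$ and $j$, $x_j^k\le M_j:=\max\big(x_j^0,\ \max_{i:\,a_{ij}>0}\beta_i/a_{ij}\big)$. Hence there is $C\ge0$ with $c_k\ge-C$ for all $k$.

*Proof.* Let $r=\beta_i/(ax^k)_i$. If $r\le1$ or $a_{ij}=0$, then $x_j^{k+1}=x_j^kr^{a_{ij}}\le x_j^k$. If $r>1$ and $a_{ij}>0$, then $r^{a_{ij}}\le r$ because $a_{ij}\le1$, so
$$a_{ij}x_j^{k+1}\le a_{ij}x_j^k\,r\le(ax^k)_i\,r=\beta_i .$$
Induction on $k$ gives the first assertion. Then $(ax^k)_i\le\sum_ja_{ij}M_j$, so $c_k\ge\log\big(\beta_i/\sum_ja_{ij}M_j\big)$. Take the worst of these finitely many bounds, and $C\ge0$. $\square$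

So nothing escapes to infinity; if the claim fails, it fails by oscillation.

**Rank one.** The simplest case is $\operatorname{rank}A=1$. The rows are proportional and nonnegative, so after normalization they all equal one vector $e$ with $\max_je_j=1$, and $e_j>0$ for all $j$ since no column vanishes. Write $y^k=y^0+\mu_ke$ and compare iterates one cycle apart: $p_k=\mu_{k+I}-\mu_k$. Steps $k$ and $k+I$ use the same row, so (2) gives
$$p_{k+1}=p_k+(c_{k+I}-c_k)=p_k-\Delta,\qquad \Delta=\varphi_i(y^{k+I})-\varphi_i(y^k).$$
Here $y^{k+I}-y^k=p_ke$ with $0<e_j\le1$, so by (3) $\Delta$ lies between $0$ and $p_k$. Hence $p_{k+1}$ lies between $0$ and $p_k$, and $p_k$ never changes sign. Each $x_j^{mI+i}$ is therefore monotone in $m$. It lies in $(0,M_j]$, so it converges in $[0,\infty)$. This proves Theorem B in rank one.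

## 4. Kullback–Leibler monotonicity, and where it needs a solution

A sensible first attempt in general is to look for a quantity that decreases along the iteration. In the consistent case there is one. Let $z\ge0$ be any vector, $x>0$, $x'=T_ix$, $r=\beta_i/(ax)_i$. Then
$$KL(z,x)-KL(z,x')=\sum_jz_j\log\frac{x_j'}{x_j}+\sum_j(x_j-x_j')=(az)_i\log r+\sum_jx_j\big(1-r^{a_{ij}}\big).$$
By convexity of $s\mapsto r^s$ on $[0,1]$ we have $r^{s}\le1-s+sr$, so $1-r^{a_{ij}}\ge a_{ij}(1-r)$. Hence
$$KL(z,x)-KL(z,x')\ \ge\ (az)_i\log r+(ax)_i-\beta_i=KL\big(\beta_i,(ax)_i\big)+\big((az)_i-\beta_i\big)\log r. \tag{4}$$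
If $z$ is a nonnegative solution, the last term vanishes for every $i$ and $KL(z,x^k)$ decreases.

If there is no nonnegative solution, then for every $z\ge 0$ some $i$ has $(az)_i\ne\beta_i$, and the last term of (4) has no fixed sign. The attempt stops exactly there.

One could try to let the reference point move too, and hope for $KL(T_iz,T_ix)\le KL(z,x)$. This is false. Take the row $(1,1)$ with $\beta_i=2$, $z=(\tfrac12,\tfrac12)$, $x=(\tfrac14,\tfrac34)$. Both have left side $1$, so $T_i$ doubles both vectors. Since $KL(2u,2v)=2KL(u,v)$, the distance doubles: $KL(T_iz,T_ix)=2KL(z,x)>KL(z,x)>0$.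

So a step can push two orbits apart, and this suggests building a system in which a whole cycle does so, in a controlled way.

## 5. A one-dimensional return map close to $1+100\,w^{-3/2}$

The plan is to choose the last two equations so that they leave a single free parameter $w$ after each cycle, and to use the other equations to make the return map $w\mapsto f(w)$ steeply decreasing. In the matrix of Theorem A, row 4 resets $x_1=10^{-4}$ and row 5 resets $x_2+x_3=10^4$. The parameter is $w=x_3$.

Here is the mechanism, roughly. Row 1 has $x_1$ with exponent $1$ and $x_3$ with exponent $\tfrac12$, and $x_3$ dominates, so the ratio is about $1/w$. Then $x_1$ is multiplied by $w^{-1}$ and $x_3$ becomes about $w^{1/2}$. Row 2 normalizes $x_3$ to about $10^{10}$. This multiplies $x_1$ by a further factor proportional to $w^{-1/2}$, so $x_1\approx10^6w^{-3/2}$. Row 3 compares this with $x_2\approx10^4$: it leaves $x_2=10^{14}/(1+S)$ with $S\approx100\,w^{-3/2}$. Row 5 turns the quotient $x_3/x_2\approx10^{-4}(1+S)$ into the new parameter, about $1+S$. So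 one expects
$$f(w)\approx 1+100\,w^{-3/2}.$$
Iterating the right side from $1.08$ gives approximately $90.1,\ 1.117,\ 85.7,\ 1.126,\dots$. Small values go to large ones, and large ones to small ones. We now prove this for the true $f$.

*Proof of Theorem A.*

**Step 1: hypotheses and inconsistency.** We check that the system is admissible and has no nonnegative solution. No row or column of $A$ is zero, $b>0$, and all $m_i=1$. If $x\ge0$ solved $Ax=b$, row 4 would give $x_1=10^{-4}$, row 3 would give $x_2=10^{14}-10^{-4}$, and row 5 would give $x_2\le10^4$, a contradiction.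

**Step 2: reduction to one variable.** We compute the return map exactly. After row 4, $x_1=10^{-4}$. Row 5 does not touch $x_1$ and leaves $x_2+x_3=10^4$. So $F$ maps the positive orthant into
$$\Gamma=\{(10^{-4},\,10^4-w,\,w):0<w<10^4\}.$$
Start at the point of $\Gamma$ with parameter $w$.

* Row 1: the ratio is $r=\dfrac{1/2}{10^{-4}+w/2}=\dfrac1{w+2\cdot10^{-4}}$. So $x_1=10^{-4}r$ and $x_3=w\sqrt r$, with $x_2=10^4-w$ unchanged.
* Row 2: the ratio is $10^{10}/(10^{-4}r+w\sqrt r)$. After canceling $\sqrt r$,
$$x_1=\frac{10^6\sqrt r}{10^{-4}\sqrt r+w},\qquad x_3=\frac{10^{10}w}{10^{-4}\sqrt r+w}.$$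
* Row 3: the ratio is $10^{14}/(x_1+10^4-w)$, so $x_2=\dfrac{10^{14}}{1+S}$ with $S=\dfrac{x_1}{10^4-w}$, where $x_1$ is the value after row 2.
* Row 4: $x_1=10^{-4}$.
* Row 5: the new parameter is $f(w)=10^4x_3/(x_2+x_3)$.

Put $\omega=\dfrac{w}{w+10^{-4}\sqrt r}$ and $z=(1+S)\omega$. Before row 5, $x_3=10^{10}\omega$, hence $x_3/x_2=10^{-4}z$ and
$$f(w)=\frac{10^4}{1+10^4/z}=\frac{z}{1+10^{-4}z}. \tag{5}$$

**Step 3: the size of $S$.** We show that the heuristic for $S$ is correct within about one percent for $1.05\le w\le110$. Here $r<1$, so $\omega=(1+10^{-4}\sqrt r/w)^{-1}$ satisfies $1-10^{-4}\le\omega\le1$. Since $(1+t)^{-1/2}\ge1-t/2$ for $t\ge0$,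
$$1-10^{-4}\le\sqrt{rw}=(1+2\cdot10^{-4}/w)^{-1/2}\le1 .$$
The value of $x_1$ after row 2 is $10^6\sqrt r\,\omega/w=10^6w^{-3/2}\sqrt{rw}\,\omega$. Also $1\le(1-w/10^4)^{-1}\le(1-0.011)^{-1}<1.012$. Dividing $x_1$ by $10^4-w=10^4(1-w/10^4)$,
$$S=100\,\kappa\,w^{-3/2},\qquad 0.999\le\kappa\le1.012, \tag{6}$$
where the lower bound comes from $(1-10^{-4})^2>0.999$.

**Step 4: $f$ exchanges two intervals.** Let $N_1=[1.05,2]$ and $N_2=[30,110]$. We show that $f(N_1)\subset\operatorname{int}N_2$ and $f(N_2)\subset\operatorname{int}N_1$.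

Let $w\in N_1$. By (6), $S\ge99.9\cdot2^{-3/2}>35.3$ and $S\le101.2\cdot1.05^{-3/2}<94.1$. So $z\le1+S<95.1<96$, and by (5) $f(w)\le z<95.1$. In the other direction,
$$f(w)\ge\frac{(1-10^{-4})(1+S)}{1.0096}\ge0.989\cdot36.3>35.8 .$$

Let $w\in N_2$. Since $30^{3/2}>164$ and $110^{3/2}<1154$, we get $S\le101.2/164<0.62$ and $S\ge99.9/1154>0.086$. So $f(w)\le z\le1.62<2$, and
$$f(w)\ge\frac{(1-10^{-4})\cdot1.086}{1+1.62\cdot10^{-4}}>1.08>1.05 .$$

Hence, starting with $w_0\in N_1$, the coordinate $x_3^{5m}$ lies in $N_1$ for even $m$ and in $N_2$ for odd $m$. These compact intervals are disjoint, so $\{x^{5m}\}$ diverges. This is the subsequence with $i=5$ in the claim.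

**Step 5: thickening the intervals.** To treat perturbed systems we need sets with nonempty interior in $\mathbb R^3$. The map $f$ is continuous and $f(N_1)\subset\operatorname{int}N_2$. So we can choose a small $\vartheta>0$ such that $N_1^+=[1.05-\vartheta,\,2+\vartheta]$ satisfies $f(N_1^+)\subset\operatorname{int}N_2$ and is disjoint from $N_2$. Clearly $f(N_2)\subset\operatorname{int}N_1^+$. For $0<\eta<10^{-4}$ let
$$V_1=\{x:|x_1-10^{-4}|\le\eta,\ |x_2+x_3-10^4|\le\eta,\ x_3\in N_1^+\},$$
and define $V_2$ in the same way with $N_2$. These are disjoint compact subsets of the positive orthant. As $\eta\downarrow0$, the sets $V_1$ decrease to $\Gamma\cap\{x_3\in N_1^+\}$. This set lies in the open set $\{x>0:F(x)_3\in\operatorname{int}N_2\}$, so by compactness $V_1$ lies in it for small $\eta$. Since $F$ takes values in $\Gamma$, we get $F(V_1)\subset\Gamma\cap\{x_3\in\operatorname{int}N_2\}\subset\operatorname{int}V_2$. In the same way $F(V_2)\subset\operatorname{int}V_1$ for small $\eta$. Fix such an $\eta$.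

**Step 6: perturbing the data.** We show that the two inclusions survive, and that the perturbed system is still inconsistent. Near $(A,b)$, rows and columns stay nonzero, right sides stay positive, and the $m_i$ depend continuously on the matrix. So the cycle map $F_{A',b'}(x)$ is jointly continuous in $(A',b',x)$. The set of $(A',b',x)$ with $F_{A',b'}(x)\in\operatorname{int}V_2$ is open and contains $\{(A,b)\}\times V_1$ with $V_1$ compact. Hence it contains $U\times V_1$ for a neighborhood $U$ of $(A,b)$. Shrinking $U$, we have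
$$F_{A',b'}(V_1)\subset\operatorname{int}V_2,\qquad F_{A',b'}(V_2)\subset\operatorname{int}V_1\qquad\text{for }(A',b')\in U .$$
For such data and $x'\in V_1$, the sequence $\{x^{5m}\}$ alternates between the disjoint compact sets $V_1$ and $V_2$, so it diverges. By Fact 1, $A'x=b'$ has then no nonnegative solution. One can also see this directly on a possibly smaller $U$. With $u=(0,0,1,-2,-2)^T$ we have $A^Tu=(-1,-1,-2)^T$ and $u^Tb=10^{14}-2\cdot10^{-4}-2\cdot10^4>0$. These strict inequalities persist, and $A'x=b'$ with $x\ge0$ would give $0<u^Tb'=(A'^Tu)^Tx\le0$.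

Finally, for every $w_0\in[1.05,2]$ the point $x^0$ is interior to $V_1$, so a neighborhood of $(A,b,x^0)$ consists of counterexamples. It contains triples with all entries of $A'$ positive: add a small positive number to every entry of $A$. $\square$

## 6. Rank two: signs of the differences between consecutive cycles

We return to the argument that settled rank one, the sign of $y^{k+I}-y^k$, and push it to rank two.

*Proof of Theorem B when $\operatorname{rank}A=2$.*

**Step 1: two rows span the cone of rows.** We need coordinates in which all rows have nonnegative coefficients. Divide each row by the sum of its entries. The resulting points lie in the row space, which is two-dimensional, and on the hyperplane where the entries sum to $1$; so they lie on a line. They are not all equal, because the rank is $2$. The two extreme points on this line come from two rows; call the corresponding normalized rows $e$ and $f$, so that $\max_je_j=\max_jf_j=1$. Every other point is a convex combination of the extreme ones, so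
$$a^i=\sigma_ie+\tau_if,\qquad\sigma_i,\tau_i\ge0,\ \text{not both }0 .$$
At an index $j$ with $e_j=1$ we get $1\ge a_{ij}\ge\sigma_i$. Likewise $\tau_i\le1$. Also $(e_j,f_j)\ne(0,0)$ for every $j$, since column $j$ is not zero.

Write $y^k=y^0+\mu_ke+\nu_kf$ with $\mu_0=\nu_0=0$. By (2), $\mu_{k+1}=\mu_k+\sigma_ic_k$ and $\nu_{k+1}=\nu_k+\tau_ic_k$. Let
$$d_k=(p,q)=(\mu_{k+I}-\mu_k,\ \nu_{k+I}-\nu_k),\qquad\text{so } y^{k+I}-y^k=pe+qf .$$
Steps $k$ and $k+I$ use the same row $i$, so
$$d_{k+1}=(p-\sigma_i\Delta,\ q-\tau_i\Delta),\qquad\Delta=\varphi_i(y^{k+I})-\varphi_i(y^k). \tag{7}$$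

**Step 2: what can happen to the signs of $d_k$.** We prove four rules.

*(a) If $p\ge0\ge q$, then $d_{k+1}$ satisfies the same inequalities.* Each $pe_j+qf_j$ lies in $[q,p]$, so $q\le\Delta\le p$ by (3). If $\Delta\le0$ then $p-\sigma_i\Delta\ge p\ge0$; if $\Delta>0$ then $\sigma_i\Delta\le\Delta\le p$. Similarly, if $\Delta\ge0$ then $q-\tau_i\Delta\le q\le0$; if $\Delta<0$ then $-\tau_i\Delta\le-\Delta\le-q$.

*(b) If $p\le0\le q$, then $d_{k+1}$ satisfies the same inequalities.* Exchange $e$ and $f$ in (a).

*(c) If $p,q>0$, then $d_{k+1}$ does not have both components $<0$.* Suppose $p<\sigma_i\Delta$ and $q<\tau_i\Delta$. Since $p>0$ and $\sigma_i\ge0$, we have $\Delta>0$. Let $j$ attain the maximum in (3). Then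
$$\Delta\le pe_j+qf_j<(\sigma_ie_j+\tau_if_j)\Delta=a_{ij}\Delta\le\Delta,$$
where the middle inequality is strict because $(e_j,f_j)\ne(0,0)$. This is a contradiction.

*(d) If $p,q<0$, then $d_{k+1}$ does not have both components $>0$.* Exchange the roles of $y^k$ and $y^{k+I}$ in (c); this replaces $(p,q,\Delta)$ by its negative.

**Step 3: three cases.** We conclude that the signs settle. A vector $(p,q)$ with neither both components $>0$ nor both $<0$ satisfies $p\ge0\ge q$ or $p\le0\le q$. If such a $d_k$ ever occurs, (a) or (b) keeps it there. If none occurs, (c) and (d) forbid a change between both positive and both negative. Hence one of the following holds: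

1. all $d_k$ have both components $>0$, or all have both components $<0$;
2. from some $k$ on, $p\ge0\ge q$;
3. from some $k$ on, $p\le0\le q$.

In case 1, since $e,f\ge0$, each $x_j^{mI+i}$ is monotone in $m$ and lies in $(0,M_j]$, so it converges. Case 3 becomes case 2 on exchanging $e$ and $f$. So we assume case 2.

**Step 4: case 2 with $\mu$ bounded.** We separate the easy half of case 2. For each phase $i$, $\mu_{mI+i}$ is eventually nondecreasing with limit $\mu_i^\infty\le\infty$, and $\nu_{mI+i}$ is eventually nonincreasing with limit $\nu_i^\infty\ge-\infty$. By Lemma 1 and $0\le\sigma_i\le1$, $\mu_{k+1}\ge\mu_k-C$. So if one $\mu_i^\infty$ is $+\infty$, the next phase has the same property, and then all phases do. If all $\mu_i^\infty$ are finite, then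
$$y_j^{mI+i}=y_j^0+e_j\mu_{mI+i}+f_j\nu_{mI+i}$$
converges in $[-\infty,\infty)$, and $x_j^{mI+i}$ converges in $[0,\infty)$.

**Step 5: case 2 with $\mu$ unbounded; the surviving coordinates.** Now all $\mu_i^\infty=+\infty$, so $\mu_k\to\infty$. We show that all but certain coordinates tend to $0$, and that the others are governed by one scalar. If $e_j>0$, then $y^k_j=y_j^0+e_j\mu_k+f_j\nu_k$ is bounded above by Lemma 1, which forces $f_j>0$ and $\nu_k\to-\infty$. Such $j$ exist. Let
$$\rho=\min_{e_j>0}\frac{f_j}{e_j}>0,\qquad J^*=\{j:e_j>0,\ f_j=\rho e_j\}\ne\emptyset,\qquad\theta_k=\mu_k+\rho\nu_k .$$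

* For $j\in J^*$: $x_j^k=x_j^0e^{e_j\theta_k}$. So $\theta_k$ is bounded above.
* For $j\notin J^*$ with $e_j>0$: $y_j^k-y_j^0=e_j\theta_k+(f_j-\rho e_j)\nu_k\to-\infty$.
* For $e_j=0$: $f_j>0$ and $y_j^k-y_j^0=f_j\nu_k\to-\infty$.

So $x_j^k\to0$ for $j\notin J^*$, and it remains to show that $\theta_{mI+i}$ converges for each $i$.

The example of Section 1 is of this type. There $e=(1,0)$, $f=(1,1)$, $J^*=\{1\}$ and $\rho=1$. If $t_n=1/(2^{n+1}-1)$, then $\mu_{2m}=\sum_{n<m}\log(2+t_n)\to\infty$ and $\nu_{2m}=-\mu_{2m}$. Yet $\theta_{2m}=0$ and $\theta_{2m+1}=-\log(2+t_m)\to-\log2$, which gives the limits $2$ and $1$ of $x_1$.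

Put $\gamma_i=\sigma_i+\rho\tau_i>0$, so that $a_{ij}=\gamma_ie_j>0$ for $j\in J^*$. With
$$G_i(\theta)=\sum_{j\in J^*}a_{ij}x_j^0e^{e_j\theta},\qquad\varepsilon_k=\sum_{j\notin J^*}a_{ij}x_j^k\to0\quad(i=k\pmod I+1),$$
the recursions for $\mu$ and $\nu$ give
$$\theta_{k+1}=\theta_k+\gamma_ic_k=\theta_k+\gamma_i\log\frac{\beta_i}{G_i(\theta_k)+\varepsilon_k}. \tag{8}$$

**Step 6: $\theta_k$ is bounded below.** This keeps the denominators in the next step away from $0$. Since $G_i(\theta)\to0$ as $\theta\to-\infty$, and $G_i$ is increasing, choose $L$ with $G_i(\theta)\le\beta_i/2$ for all $i$ and $\theta\le L$. Choose $K_0$ with $\varepsilon_k\le\frac12\min_i\beta_i$ for $k\ge K_0$. Let $k\ge K_0$. If $\theta_k\le L$, the logarithm in (8) is $\ge0$ and $\theta_{k+1}\ge\theta_k$. If $\theta_k>L$, then $\theta_{k+1}\ge L-C\max_i\gamma_i$ by Lemma 1. By induction $\theta_k\ge\min(\theta_{K_0},\,L-C\max_i\gamma_i)$ for $k\ge K_0$.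

**Step 7: $\theta_k$ follows a periodic sequence.** We compare (8) with the recursion without $\varepsilon_k$. Let $h_i(\theta)=\theta+\gamma_i\log(\beta_i/G_i(\theta))$. Then
$$h_i'(\theta)=1-\frac{\sum_{j\in J^*}\gamma_ie_j\,a_{ij}x_j^0e^{e_j\theta}}{\sum_{j\in J^*}a_{ij}x_j^0e^{e_j\theta}} .$$
The fraction is a weighted mean of the numbers $\gamma_ie_j=a_{ij}$, $j\in J^*$. So $h_i'\in[0,1-\kappa]$ with $\kappa=\min_{i,\,j\in J^*}a_{ij}\in(0,1]$. Further, $\theta_{k+1}=h_i(\theta_k)+\eta_k$ with $\eta_k=-\gamma_i\log\big(1+\varepsilon_k/G_i(\theta_k)\big)\to0$, because $G_i(\theta_k)$ is bounded below by a positive constant.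

The map $h_I\circ\cdots\circ h_1$ is a contraction of $\mathbb R$. Starting from its fixed point, we obtain an $I$-periodic sequence $\theta_k^*$ with $\theta^*_{k+1}=h_i(\theta_k^*)$. Then
$$|\theta_{k+1}-\theta_{k+1}^*|\le(1-\kappa)|\theta_k-\theta_k^*|+|\eta_k| .$$
The sequence $|\theta_k-\theta^*_k|$ is bounded, so its upper limit $\lambda$ is finite and satisfies $\lambda\le(1-\kappa)\lambda$, so $\lambda=0$. Hence $\theta_{mI+i}$ converges for each $i$, and so does $x^{mI+i}$. With the rank-one case of Section 3, Theorem B is proved. $\square$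

**Remark.** The two-dimensional coordinates enter in Step 3. Remove from the unit circle the two open arcs of vectors with both components positive or both negative; two disjoint closed arcs remain, and each is trapped by (a) or (b). On the unit sphere in $\mathbb R^3$, removing the open positive and negative octants leaves a connected band, so there is no such splitting. In rank two, the rules (a)–(d) also show that $d_{k+I}=-d_k\ne0$ is impossible. The next section produces a rank-three system in which the difference of consecutive cycles is exactly reversed.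

## 7. Four equations in three unknowns: a piecewise linear orbit corrected by Brouwer's theorem

Theorem A used five rows. To get down to four rows we take all data to be powers of a large number $K$ and write $x=K^Y$ componentwise. In a sum of two terms one usually dominates, and then a MART step in $Y$ is nearly affine. The plan has three parts: find an exact period-two orbit of the idealized cycle map, bound the error of the idealization, and solve for a true periodic orbit nearby.

*Proof of Theorem C(i).*

**Step 1: inconsistency and the exact form of a step.** If $x\ge0$ and $Ax=b$, rows 1 and 3 give $x_2\le K^{-22}$ and $x_3\le K^{-142}$, contradicting $x_2+x_3=1$. All $m_i=1$. Put $(\hat\beta_1,\dots,\hat\beta_4)=(-22,0,-142,67)$. For each of eight consecutive steps we designate an index $j$ in the support of the row used, the one meant to dominate; $l$ is the other index of the support.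

| step | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 |
|---|---|---|---|---|---|---|---|---|
| row $i$ | 1 | 2 | 3 | 4 | 1 | 2 | 3 | 4 |
| $j$ | 2 | 2 | 3 | 3 | 1 | 2 | 3 | 3 |
| $l$ | 1 | 3 | 1 | 1 | 2 | 3 | 1 | 1 |

In each step $b_i=A_{ij}K^{\hat\beta_i}$, and $(Ax)_i=A_{ij}K^{Y_j}\big(1+\frac{A_{il}}{A_{ij}}K^{-(Y_j-Y_l)}\big)$. So the step is exactly
$$Y\mapsto Y+a^i(\hat\beta_i-Y_j-\varepsilon),\qquad\varepsilon=\log_K\Big(1+\frac{A_{il}}{A_{ij}}K^{-(Y_j-Y_l)}\Big)>0. \tag{9}$$
The only difference between the two passes through the rows is that row 1 is dominated by index 2 the first time and by index 1 the second time.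

**Step 2: the idealized orbit.** We exhibit an orbit of (9) with $\varepsilon=0$ that closes after eight steps. Start at $Y^{*0}=(-1,0,-41)$.

| after step | $Y^*$ | gap $Y_j^*-Y_l^*$ at the next step | $\hat\beta_i-Y_j^*$ at the next step |
|---|---|---|---|
| 0 | $(-1,0,-41)$ | 1 | $-22$ |
| 1 | $(-23,-22,-41)$ | 19 | $22$ |
| 2 | $(-23,0,-19)$ | 4 | $-123$ |
| 3 | $(-146,0,-101)$ | 45 | $168$ |
| 4 | $(22,0,-45)$ | 22 | $-44$ |
| 5 | $(-22,-44,-45)$ | 1 | $44$ |
| 6 | $(-22,0,-1)$ | 21 | $-141$ |
| 7 | $(-163,0,-95)$ | 68 | $162$ |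
| 8 | $(-1,0,-41)$ | | |

For example, step 3 adds $-123\cdot(1,0,\frac23)=(-123,0,-82)$ to $(-23,0,-19)$, and step 4 adds $168\cdot(1,0,\frac13)=(168,0,56)$. All gaps are positive, so the designated index does dominate.

**Step 3: deviations from the idealized orbit.** We track the true iteration started at $Y^{*0}+\delta$ with $\|\delta\|_\infty\le\frac1{10}$. Let $D_k$ be the deviation from $Y^*$ after step $k$, so $D_0=\delta$, and let $\varepsilon_k$ be the error term in step $k$. Subtracting the idealized step from (9),
$$D_k=D_{k-1}-a^i\big((D_{k-1})_j+\varepsilon_k\big). \tag{10}$$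
We apply (10) eight times.

Step 1, row $(1,1,0)$, $j=2$; subtract $\delta_2+\varepsilon_1$ from entries 1 and 2:
$$D_1=(\delta_1-\delta_2-\varepsilon_1,\ -\varepsilon_1,\ \delta_3).$$
Step 2, row $(0,1,1)$, $j=2$; subtract $-\varepsilon_1+\varepsilon_2$ from entries 2 and 3:
$$D_2=(\delta_1-\delta_2-\varepsilon_1,\ -\varepsilon_2,\ \delta_3+\varepsilon_1-\varepsilon_2).$$
Step 3, row $(1,0,\frac23)$, $j=3$; the multiplier is $\delta_3+\varepsilon_1-\varepsilon_2+\varepsilon_3$:
$$D_3=(\delta_1-\delta_2-\delta_3-2\varepsilon_1+\varepsilon_2-\varepsilon_3,\ -\varepsilon_2,\ g),\qquad g=\tfrac13(\delta_3+\varepsilon_1-\varepsilon_2)-\tfrac23\varepsilon_3 .$$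
Step 4, row $(1,0,\frac13)$, $j=3$; the multiplier is $g+\varepsilon_4$:
$$D_4=(\alpha,\ -\varepsilon_2,\ \gamma),$$
$$\alpha=\delta_1-\delta_2-\tfrac43\delta_3-\tfrac73\varepsilon_1+\tfrac43\varepsilon_2-\tfrac13\varepsilon_3-\varepsilon_4,\qquad
\gamma=\tfrac29\delta_3+\tfrac29\varepsilon_1-\tfrac29\varepsilon_2-\tfrac49\varepsilon_3-\tfrac13\varepsilon_4 .$$
Step 5, row $(1,1,0)$, now with $j=1$; the multiplier is $\alpha+\varepsilon_5$:
$$D_5=(-\varepsilon_5,\ -\varepsilon_2-\alpha-\varepsilon_5,\ \gamma).$$
Step 6, row $(0,1,1)$, $j=2$; the multiplier is $-\varepsilon_2-\alpha-\varepsilon_5+\varepsilon_6$: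
$$D_6=(-\varepsilon_5,\ -\varepsilon_6,\ \zeta),\qquad\zeta=\alpha+\gamma+\varepsilon_2+\varepsilon_5-\varepsilon_6 .$$
Step 7, row $(1,0,\frac23)$, $j=3$; the multiplier is $\zeta+\varepsilon_7$:
$$D_7=(-\varepsilon_5-\zeta-\varepsilon_7,\ -\varepsilon_6,\ \tfrac13\zeta-\tfrac23\varepsilon_7).$$
Step 8, row $(1,0,\frac13)$, $j=3$; the multiplier is $\frac13\zeta-\frac23\varepsilon_7+\varepsilon_8$:
$$D_8=\big(-\tfrac43\zeta-\varepsilon_5-\tfrac13\varepsilon_7-\varepsilon_8,\ -\varepsilon_6,\ \tfrac29\zeta-\tfrac49\varepsilon_7-\tfrac13\varepsilon_8\big).$$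
Collecting terms in $\zeta$,
$$\zeta=\delta_1-\delta_2-\tfrac{10}9\delta_3+\mathrm{err},\qquad \mathrm{err}=-\tfrac{19}9\varepsilon_1+\tfrac{19}9\varepsilon_2-\tfrac79\varepsilon_3-\tfrac43\varepsilon_4+\varepsilon_5-\varepsilon_6 .$$
The absolute values of the coefficients in $\mathrm{err}$ sum to $\frac{75}9<10$.

**Step 4: the errors are small.** We claim $0\le\varepsilon_k\le\eta:=K^{-1/2}/\ln K$ for $k=1,\dots,8$. Since $K\ge10^4$, $\eta<0.0011$. The lower bound is in (9). For the upper bound we use induction on $k$. The gap $Y_j-Y_l$ at step $k$ is the idealized gap plus $(D_{k-1})_j-(D_{k-1})_l$, which involves only $\varepsilon_1,\dots,\varepsilon_{k-1}$, and these are in $[0,\eta]$ by the induction hypothesis. The gaps are as follows.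

* Step 1: $1+\delta_2-\delta_1\ge0.8$.
* Step 2: $19-\varepsilon_1-\delta_3\ge18$.
* Step 3: $4-\delta_1+\delta_2+\delta_3+2\varepsilon_1-\varepsilon_2\ge4-0.3-3\eta\ge3$.
* Step 4: $45-\delta_1+\delta_2+\frac43\delta_3+\frac73\varepsilon_1-\frac43\varepsilon_2+\frac13\varepsilon_3\ge44$.
* Step 5: $22+\alpha+\varepsilon_2\ge21$, since $|\alpha|\le\frac1{10}\big(1+1+\frac43\big)+5\eta=\frac13+5\eta<0.35$.
* Step 6: $1-(\alpha+\gamma)-\varepsilon_2-\varepsilon_5\ge1-\frac{28}9\cdot\frac1{10}-9\eta>\frac12$. Indeed $\alpha+\gamma=\delta_1-\delta_2-\frac{10}9\delta_3-\frac{19}9\varepsilon_1+\frac{10}9\varepsilon_2-\frac79\varepsilon_3-\frac43\varepsilon_4$. Here the $\delta$-coefficients have absolute sum $\frac{28}9$, and the $\varepsilon$-coefficients have absolute sum $\frac{48}9<7$.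
* Step 7: $21+\zeta+\varepsilon_5\ge20$, since $|\zeta|\le\frac{28}{90}+10\eta<0.33$.
* Step 8: $68+\frac43\zeta+\varepsilon_5+\frac13\varepsilon_7\ge67$.

For rows 1 and 2 we have $A_{il}/A_{ij}=1$ and the gap is at least $\frac12$. For rows 3 and 4 the ratio $A_{il}/A_{ij}$ is $\frac32$ or $3$, and the gap is at least $3$. So the correction inside the logarithm in (9) is at most $\max(K^{-1/2},3K^{-3})=K^{-1/2}$, and $\varepsilon_k\le\log_K(1+K^{-1/2})\le K^{-1/2}/\ln K=\eta$. This completes the induction.

**Step 5: solving $D_8=\delta$.** We want a starting deviation that returns to itself. Let $\ell=(1,-1,-\frac{10}9)$, a row, let $v=(-\frac43,0,\frac29)^T$, and $L=v\ell$. By Step 3, $\zeta=\ell\delta+\mathrm{err}$ with $|\mathrm{err}|\le10\eta$, and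
$$D_8=L\delta+E(\delta),\qquad E=v\cdot\mathrm{err}+\big(-\varepsilon_5-\tfrac13\varepsilon_7-\varepsilon_8,\ -\varepsilon_6,\ -\tfrac49\varepsilon_7-\tfrac13\varepsilon_8\big)^T .$$
The map $E$ is continuous, because $D_8$ is a continuous function of $\delta$. Also $\|E\|_\infty\le\frac{40}3\eta+\frac73\eta\le16\eta$.

Since $\ell v=-\frac43-\frac{20}{81}=-\frac{128}{81}$, we have $Lv=-\frac{128}{81}v$: the linear part expands along $v$, so we do not iterate but invert $I-L$, where $I$ now denotes the identity matrix. From $L^2=(\ell v)L=-\frac{128}{81}L$,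
$$(I-L)(I+cL)=I+\Big(c-1+\frac{128}{81}c\Big)L ,$$
which is the identity for $c=\frac{81}{209}$. So $(I-L)^{-1}=I+\frac{81}{209}L$. The operator norm for $\|\cdot\|_\infty$ is the largest absolute row sum, so $\|L\|_\infty=\frac43\cdot\frac{28}9=\frac{112}{27}$, and
$$\|(I-L)^{-1}\|_\infty\le1+\frac{81}{209}\cdot\frac{112}{27}=1+\frac{336}{209}<2.61 .$$
Hence $\delta\mapsto(I-L)^{-1}E(\delta)$ maps the cube $\|\delta\|_\infty\le\frac1{10}$ continuously into the cube of radius $2.61\cdot16\cdot0.0011<0.05$. By Brouwer's fixed point theorem there is $\delta$ with $\delta=(I-L)^{-1}E(\delta)$, that is, $\delta=L\delta+E(\delta)=D_8$. Since $Y^{*8}=Y^{*0}$, this means $Y^8=Y^0$, so $x^8=x^0$.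

**Step 6: the period is not four.** It remains to separate $x^4$ from $x^0$. We have $Y_1^0=-1+\delta_1\in[-1.1,-0.9]$, while $Y_1^4=22+\alpha>21$. So $x^4\ne x^0$, the sequence $\{x^{4m}\}$ alternates between two different vectors, and it diverges. $\square$

In the language of Section 6, the logarithms satisfy $y^8-y^4=-(y^4-y^0)\ne0$: the difference of consecutive cycles is reversed, which rank two forbids.

## 8. Padding to every size $I\ge4$, $J\ge3$ and every rank $r\ge3$

*Proof of Theorem C(ii).* We enlarge the system of (i) without changing its dynamics.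

**More rows.** List row 1, with right side $b_1$, altogether $I-3$ times at the beginning, followed by rows 2, 3, 4. This gives $I$ rows. Row 1 has entries only $0$ and $1$, so after its first application $x_1+x_2=b_1$ holds exactly. The repetitions have ratio $1$ and are the identity. The cycle map is unchanged.

**More columns.** Replace column 1 by $J-2$ copies of it, and $x_1^0$ by $J-2$ entries $x_1^0/(J-2)$. The numbers $m_i$ do not change. The copies are always multiplied by a common factor, and they enter $(Ax)_i$ only through their sum; so this sum follows the recursion for $x_1$, and the other coordinates follow theirs.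

The two constructions can be combined: after the first application of the enlarged row 1, the sum of the copies plus $x_2$ equals $b_1$, and the repetitions are again the identity. Inconsistency is preserved in both. Repeating an equation changes nothing, and a nonnegative solution of the system with copied columns would give one of the original by adding the copies. At the end of the cycles, the vector formed by the sum of the copies, $x_2$ and $x_3$ alternates between two different values, so the claim fails. $\square$

*Proof of Theorem C(iii).* We adjoin independent trivial equations to raise the rank. The matrix $A$ of (i) has rank $3$, since its first three rows have determinant $1\cdot\frac23-1\cdot(0\cdot\frac23-1\cdot1)=\frac53\ne0$. Use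
$$\begin{pmatrix}A&0\\0&I_{r-3}\end{pmatrix},$$
where $I_{r-3}$ is the identity matrix (absent for $r=3$), with right sides $1$ in the added rows and initial values $1$ in the added coordinates. Each added row has ratio $1$ at every visit, so these coordinates stay equal to $1$ and the first three evolve as in (i). The first four equations are still inconsistent, the rank is $3+(r-3)=r$, and the vectors at the ends of the cycles alternate between two different values. $\square$
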